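# Beating $n^{3/2}/(3\sqrt3)$ for triple systems without a Berge 4-cycle

## 1. Doubling one side of a bipartite graph

All hypergraphs here are 3-uniform: a finite vertex set together with a set of distinct triples of vertices, the hyperedges.

**Definition (Berge cycle).** A *Berge cycle of length $\ell$* consists of $\ell$ distinct vertices $v_1,\dots,v_\ell$ and $\ell$ distinct hyperedges $e_1,\dots,e_\ell$ such that $\{v_i,v_{i+1}\}\subseteq e_i$ for every $i$, indices modulo $\ell$. The class of Berge cycles of length $\ell$ is denoted $\mathcal BC_\ell$, and a hypergraph is *$\mathcal BC_4$-free* if it contains no Berge cycle of length 4.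

The third vertex of $e_i$ is unrestricted; it may be one of the other $v_j$. So on four vertices the triples $123,\,234,\,341,\,412$ form a Berge 4-cycle: they cover the steps $12,\,23,\,34,\,41$ in this order. On the other hand, the $m$ triples $\{a_i,b_1,b_2\}$, $1\le i\le m$, form a $\mathcal BC_4$-free hypergraph for every $m$, because every vertex of a Berge cycle lies in at least two hyperedges, and here only $b_1$ and $b_2$ can. So a pair of vertices may lie in many hyperedges, and we shall use this constantly.

The second example suggests a construction. Take a graph $G$, replace a vertex $b$ by two copies $b_1,b_2$, and let each edge $ab$ become the triple $\{a,b_1,b_2\}$.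

**Proposition A (the bipartite case).** Let $G$ be a bipartite graph with parts $A$ and $B$ and with no 4-cycle. Let $D(G)$ have vertex set $A\cup\{b_1,b_2:b\in B\}$ and hyperedges $\{a,b_1,b_2\}$ for all edges $ab$ of $G$. Then $D(G)$ is $\mathcal BC_4$-free.

**Proof.** Let $\pi$ send $a\mapsto a$ and $b_i\mapsto b$. Suppose $v_1,\dots,v_4$ and $e_1,\dots,e_4$ form a Berge 4-cycle, and put $x_i=\pi(v_i)$. Call step $i$ (from $v_i$ to $v_{i+1}$) *lazy* if $x_i=x_{i+1}$; then $v_i,v_{i+1}$ are the two copies of one vertex of $B$. If step $i$ is not lazy, then $\{x_i,x_{i+1}\}=\pi(e_i)$ is an edge of $G$. Distinct hyperedges have distinct images, so the non-lazy steps use distinct edges of $G$. Hence they form a closed trail (a closed walk with no repeated edge) of length $4$ minus the number of lazy steps. Since $G$ is bipartite, this length is even.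

If the length is 4, then $x_1\ne x_3$, since otherwise steps 1 and 2 use the same edge, and similarly $x_2\neq x_4$. So $x_1x_2x_3x_4$ is a 4-cycle of $G$, which is excluded. If the length is 2, the trail goes along an edge and back along the same edge, which is excluded. If the length is 0, four distinct vertices $v_i$ have the same image, but no vertex has more than two preimages. $\square$

To use this, let $p$ be a prime, let $A$ be the set of points $(x,y)\in\mathbb F_p^2$, let $B$ be the set of lines $y=mx+c$ with $(m,c)\in\mathbb F_p^2$, and join a point to the lines through it. Two points lie on at most one common line, so there is no 4-cycle. There are $p^3$ edges, because each line has $p$ points. So $D(G)$ has $n=3p^2$ vertices and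
$$p^3=\Big(\frac n3\Big)^{3/2}=\frac{n^{3/2}}{3\sqrt3}$$
hyperedges. Since ratios of consecutive primes tend to 1, adding isolated vertices gives $(1-o(1))\,n^{3/2}/(3\sqrt3)$ for all $n$.

Is this optimal? Bipartiteness was used at exactly one place: it excluded closed trails of length 3. It is also expensive. In a $C_4$-free graph with $N$ vertices and average degree $d$, two vertices have at most one common neighbor. Counting pairs of neighbors and using convexity gives $N\binom d2\le\binom N2$, so there are at most $(\frac12+o(1))N^{3/2}$ edges. We shall meet a graph attaining this. The bipartite graph above has only $N^{3/2}/(2\sqrt2)$ edges on its $N=2p^2$ vertices. What happens if we double part of the vertex set of a denser, non-bipartite, $C_4$-free graph?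

## 2. The constant in $ex_3(n,\mathcal BC_4)$

Let $ex_3(n,\mathcal BC_4)$ be the maximum number of hyperedges in an $n$-vertex $\mathcal BC_4$-free 3-uniform hypergraph. For $n=4$ the value is 3: all four triples form a Berge 4-cycle, as we saw, and three triples are too few for one. The problem, taken from the list "Preliminary Schedule" (https://www.renyi.hu/~emlektab/emlektabla10problems.pdf), recalls the bounds
$$(1-o(1))\frac{n^{3/2}}{3\sqrt3}\ \le\ ex_3(n,\mathcal BC_4)\ \le\ (1+o(1))\frac{n^{3/2}}{\sqrt{10}}$$
and asks to prove or disprove the following.

**Conjecture 2.** $ex_3(n,\mathcal BC_4)=(1+o(1))\dfrac{n^{3/2}}{3\sqrt3}$ as $n\to\infty$.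

The conjecture is false, by a small margin: $\frac1{3\sqrt3}=0.19245\ldots$, and we reach $\frac{13}{30\sqrt5}=0.19379\ldots$. To compare without decimals, square: $\frac{169}{4500}>\frac1{27}$, because $169\cdot27=4563>4500$.

**Theorem 1.** Let $q=2^k$, $k\ge3$, and put
$$n_q=q\Big(\frac{5q}4-2\Big),\qquad h_q=q\Big(\frac{13q^2}{48}-q+\frac23\Big).$$
There is a 3-uniform hypergraph with $n_q$ vertices and $h_q$ hyperedges containing no Berge cycle of length 4. Hence
$$\limsup_{n\to\infty}\frac{ex_3(n,\mathcal BC_4)}{n^{3/2}}\ \ge\ \lim_{q\to\infty}\frac{h_q}{n_q^{3/2}}=\frac{13/48}{(5/4)^{3/2}}=\frac{13}{30\sqrt5}>\frac1{3\sqrt3},$$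
so Conjecture 2 is false.

The second theorem says that the failure is not confined to a sparse sequence of $n$. The *lower logarithmic density* of a set $M$ of positive integers is $\liminf_{N\to\infty}\frac1{\log N}\sum_{n\in M,\,n\le N}\frac1n$. For example, the set of $n$ with $4^k\le n<2\cdot4^k$ for some $k\geq 0$ has lower logarithmic density $\frac12$: each block contributes $\log2+o(1)$, and there is one block per factor 4. The ordinary density of this set does not exist, since the proportion of its elements in $[1,N]$ tends to $\frac23$ along $N=2\cdot 4^k$ and to $\frac13$ along $N=4^{k}$.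

**Theorem 2.** For all sufficiently large $k$, with $q=2^k$, and every integer $n\in[0.996\,n_q,\,1.004\,n_q]$,
$$ex_3(n,\mathcal BC_4)\ \ge\ 1.0005\,\frac{n^{3/2}}{3\sqrt3}.$$
So the conjectured value is exceeded by a constant factor on a set of $n$ of positive lower logarithmic density.

The third theorem says how far this particular method can go.

**Theorem 3.** If the doubled set in the construction of Theorem 1 is replaced by an arbitrary one (in the precise setting of Section 8), the resulting $\mathcal BC_4$-free hypergraphs have at most $\big(\max_{0\le\beta\le1}g(\beta)+o(1)\big)n^{3/2}$ hyperedges, where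
$$g(\beta)=\frac{1/6+\beta/2-\beta^2/3}{(1+\beta)^{3/2}}.$$
The maximum is attained at $\beta_0=\frac{\sqrt{145}-11}4\approx0.2604$ and equals $0.19382\ldots$. The construction of Theorem 1 attains $g(1/4)=\frac{13}{30\sqrt5}$.

The true constant is not determined here: the bounds above leave $0.19379\ldots\le\limsup ex_3(n,\mathcal BC_4)/n^{3/2}\le1/\sqrt{10}$.

## 3. What a triangle does to the doubling

Let $G$ be a $C_4$-free graph whose vertex set is split as $A\sqcup B$. We double the vertices of $B$ and let $\pi$ be the projection as before. Which hyperedges can we place?

- Over an $A$–$B$ edge $ab$: the triple $\{a,b_1,b_2\}$.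
- Over a $B$–$B$ edge $bc$: the triple $\{b_1,b_2,c_1\}$, with some choice of which end appears twice.
- Over an $A$–$A$ edge nothing is doubled, so we place a whole triangle $xyz$ of $G$ inside $A$ as a hyperedge. It uses up three edges.

The first sensible attempt is to use every edge. It fails at a triangle with a doubled vertex. Let $b\in B$ and $a,c\in A$ form a triangle, let $a'\in A$ be another neighbor of $b$, and suppose that some hyperedge $e''$ contains $a$ and $c$ and no copy of $b$. Then
$$b_2\ \xrightarrow{\{a',b_1,b_2\}}\ b_1\ \xrightarrow{\{c,b_1,b_2\}}\ c\ \xrightarrow{\ e''\ }\ a\ \xrightarrow{\{a,b_1,b_2\}}\ b_2$$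
is a Berge 4-cycle: walk around the triangle, and spend the fourth step on going from one copy of $b$ to the other. The next lemma says that this is the only thing that can go wrong.

**Lemma B.** Let $G$ be a $C_4$-free graph with $V(G)=A\sqcup B$, and let $\mathcal H$ be a 3-uniform hypergraph on $A\cup\{b_1,b_2:b\in B\}$ such that

1. for every hyperedge $e$, any two distinct vertices of $\pi(e)$ are adjacent in $G$;
2. every edge of $G$ is contained in $\pi(e)$ for at most one hyperedge $e$.

Call an edge of $G$ *covered* if it is contained in $\pi(e)$ for some hyperedge $e$. If $\mathcal H$ contains a Berge 4-cycle, then $G$ has a triangle with at least one vertex in $B$ all of whose three edges are covered.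

**Proof.** Let $v_1,\dots,v_4$, $e_1,\dots,e_4$ be a Berge 4-cycle and $x_i=\pi(v_i)$. Step $i$ is lazy if $x_i=x_{i+1}$; then $v_i\ne v_{i+1}$ are the two copies of a vertex of $B$. If step $i$ is not lazy, then $x_ix_{i+1}$ is an edge of $G$ contained in $\pi(e_i)$, by (1). The $e_i$ are distinct, so by (2) different non-lazy steps use different edges. Skipping the lazy steps, we obtain a closed trail in $G$ all of whose edges are covered. Let $\lambda$ be the number of lazy steps.

If $\lambda=0$, then consecutive $x_i$ differ; also $x_1\ne x_3$, since otherwise steps 1 and 2 use the same edge, and likewise $x_2\ne x_4$. So $G$ has a 4-cycle, a contradiction. If $\lambda=2$, the trail has length 2 and uses one edge twice, a contradiction. If $\lambda=3$, the three equalities force the two ends of the remaining step to coincide, a contradiction. If $\lambda=4$, all four $v_i$ lie over one vertex, which has at most two copies, a contradiction.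

So $\lambda=1$. The trail has length 3 with consecutive vertices distinct, so it is a triangle; its edges are covered; and it passes through the vertex at which the lazy step took place, which lies in $B$. $\square$

So we want every triangle meeting $B$ to keep at least one uncovered edge. Suppose further that the edges of $G$ are partitioned into triangles, and charge each hyperedge to the triangle it lies over. The *budget* is then as follows: a triangle inside $A$ carries at most 1 hyperedge, and a triangle meeting $B$ should carry at most 2, one over each of two edges. If $T$ is the number of triangles and $t_A$ the number of those inside $A$, the budget totals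
$$2T-t_A. \tag{1}$$
To make (1) large we want few triangles inside $A$; but each vertex put into $B$ costs one extra vertex. The rest of the construction is a matter of balancing these two.

## 4. A dense $C_4$-free graph whose edges split into triangles

**Purpose.** We need a $C_4$-free graph with about $\frac12N^{3/2}$ edges in which every edge lies in exactly one triangle, and in which we can see where the triangles are.

Let $q=2^k$, $F=\mathbb F_q$, $F^*=F\setminus\{0\}$. We work in characteristic 2, so $x+x=0$ for all $x$, and addition and subtraction agree. Vertices are pairs $(v,a)$ with a *label* $v$ and a height $a$, and it is natural to make adjacency depend on $a+b$ and the two labels only. The rule $a+b=vw$ is the familiar choice giving a $C_4$-free graph. Its triangles satisfy $vw+wy+vy=0$; dividing by $vwy$ turns this into a linear condition on the reciprocals of the labels. So we name the labels by their reciprocals from the start.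

**Definition.** $\Gamma$ is the graph with vertex set $F^*\times F$ in which
$$(v,a)\sim(w,b)\iff v\ne w\ \text{ and }\ a+b=\frac1{vw}.$$

The relation is symmetric. For fixed labels $v\ne w$ each $(v,a)$ has exactly one neighbor with label $w$, so the edges between the fibers $\{v\}\times F$ and $\{w\}\times F$ form a perfect matching with $q$ edges. Thus $\Gamma$ has $N=q(q-1)$ vertices, is $(q-2)$-regular, and has $\frac12q(q-1)(q-2)\sim\frac12N^{3/2}$ edges.

**Lemma C.** (a) Two distinct vertices of $\Gamma$ have at most one common neighbor, so $\Gamma$ is $C_4$-free. (b) The three labels of a triangle of $\Gamma$ are distinct and have sum $0$, and every edge of $\Gamma$ lies in exactly one triangle.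

**Proof of (a).** Let $(y,c)$ be a common neighbor of $(v,a)\ne(w,b)$. Then $c=a+\frac1{vy}=b+\frac1{wy}$, so
$$a+b=\Big(\frac1v+\frac1w\Big)\frac1y .$$
If $v=w$, the right side is $0$ and $a=b$, contradicting that the vertices are distinct. If $v\ne w$, then $\frac1v+\frac1w\ne0$, so the equation determines $\frac1y$, hence at most one $y\in F^*$; then $c=a+\frac1{vy}$ is determined too. A 4-cycle would have two opposite vertices with two common neighbors, so there is none.

**Proof of (b).** Adjacent vertices have different labels, so the labels of a triangle $(v,a),(w,b),(y,c)$ are distinct. Adding the three equations $a+b=\frac1{vw}$, $b+c=\frac1{wy}$, $a+c=\frac1{vy}$, each of $a,b,c$ occurs twice and cancels: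
$$0=\frac1{vw}+\frac1{wy}+\frac1{vy}=\frac{v+w+y}{vwy},\qquad\text{so}\quad v+w+y=0 .$$
Conversely let $(v,a)\sim(w,b)$ and put $y=v+w$. Then $y\ne0$ since $v\ne w$, and $y\ne v$, $y\ne w$ since $w,v\ne0$. Put $c=a+\frac1{vy}$, so that $(v,a)\sim(y,c)$. Moreover
$$b+c=(a+b)+(a+c)=\frac1{vw}+\frac1{vy}=\frac{y+w}{vwy}=\frac v{vwy}=\frac1{wy},$$
so $(w,b)\sim(y,c)$, and we have a triangle on the given edge. By (a) the two ends of the edge have no other common neighbor, so the triangle is unique. $\square$

**Example.** For $q=4$ the labels are $1,\omega,\omega^2$, with sum $0$. There are 12 vertices of degree 2, each edge lies in a triangle, so $\Gamma$ consists of 4 disjoint triangles. For $q=8$ there are 56 vertices of degree 6, 168 edges and 56 triangles.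

In general the edges are partitioned into
$$T=\frac{q(q-1)(q-2)}6 \tag{2}$$
triangles, and each set $\{v,w,v+w\}$ of labels, with $v\ne w$ in $F^*$, carries exactly $q$ of them: one for each vertex over $v$.

## 5. Which labels to double

**Purpose.** We choose the set $S\subseteq F^*$ of labels whose vertices are doubled. This section only explains the choice; the proofs are in Sections 6 and 8.

Let $|S|=\beta q$. The number of vertices becomes $q(q-1)+q|S|\approx(1+\beta)q^2$.

Doubling nothing means taking all triangles of $\Gamma$ as hyperedges: the constant is $\frac16<\frac1{3\sqrt3}$. Doubling everything gives a budget of $2T\approx\frac13q^3$ on about $2q^2$ vertices, and the constant is $\frac13\cdot2^{-3/2}=0.1178\ldots$, which is worse.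

The next idea is a random $S$, each label included independently with probability $\beta$. A triangle has three distinct labels, so it lies inside $A$ with probability $(1-\beta)^3$, and the expected budget (1) is about $q^3\big(\frac13-\frac16(1-\beta)^3\big)$. Dividing by $\big((1+\beta)q^2\big)^{3/2}$ and writing $s=1-\beta$, we get the constant
$$\rho(s)=\frac{\frac13-\frac16s^3}{(2-s)^{3/2}},\qquad 0\le s\le1 .$$
This is not enough. The derivative of $\rho$ with respect to $\beta$ has the sign of $\frac{s^2}2(2-s)-\frac32\big(\frac13-\frac{s^3}6\big)=s^2-\frac{s^3}4-\frac12$, which increases with $s$ on $[0,1]$, is negative at $s=0$ and positive at $s=1$. So $\rho$ has its maximum at the unique zero $s_0$, and $s_0<0.79$ because the expression at $0.79$ is $0.6241-0.1232\ldots-0.5>0$. At $s_0$ the vanishing of the expression says $\frac13-\frac{s_0^3}6=\frac{s_0^2}3(2-s_0)$, so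
$$\rho(s_0)=\frac{s_0^2}{3\sqrt{2-s_0}}<\frac{0.6241}{3\sqrt{1.21}}<0.1892<\frac1{3\sqrt3}.$$

We must therefore make $t_A$ smaller than random for the same $|S|$. Count exactly. The number $6t_A/q$ is the number of ordered triples $(v,w,v+w)$, $v\ne w$ in $F^*$, with no entry in $S$. There are $(q-1)(q-2)$ triples in all. A given entry lies in $S$ for $|S|(q-2)$ of them, and two given entries lie in $S$ for $|S|(|S|-1)$ of them, because any two of the entries can be prescribed as an arbitrary ordered pair of distinct elements of $F^*$, and they determine the third. Let $s_3$ be the number of triples with all three entries in $S$. Inclusion–exclusion gives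
$$\frac{6t_A}q=(q-1)(q-2)-3|S|(q-2)+3|S|(|S|-1)-s_3,\qquad s_3\le|S|(|S|-1). \tag{3}$$
So $t_A$ is smallest when $s_3=|S|(|S|-1)$, that is, when $v+w\in S$ for all distinct $v,w\in S$. This says exactly that $S\cup\{0\}$ is an $\mathbb F_2$-subspace of $F$. For subspaces the budget is asymptotically $g(\beta)n^{3/2}$ with $g$ as in Theorem 3, and $\beta$ tends to a power of $\frac12$. Now $g(\frac12)=0.1814\ldots$ and $g(\frac18)=0.1876\ldots$ are too small, but $g(\frac14)=0.19379\ldots$ is large enough. So we double a subspace of codimension 2.

## 6. The hypergraph of Theorem 1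

Let $k\ge3$, let $U\le F$ be an $\mathbb F_2$-subspace of codimension 2, with $|U|=u=q/4$, and let $C_1,C_2,C_3$ be its other three cosets. The quotient $F/U$ is $\mathbb Z_2^2$, so $x+y\in U$ when $x,y$ lie in the same $C_i$, and $x+y\in C_3$ when $x\in C_1$, $y\in C_2$. Put
$$A=\{(v,a):v\notin U\},\qquad B=\{(v,a):v\in U\setminus\{0\}\}.$$

**Step 1: the triangles sorted by type.** The purpose is to see what must be covered and what must be left uncovered. By Lemma C(b) the labels of a triangle sum to 0, so modulo $U$ there are three possibilities.

- All three labels lie in $U\setminus\{0\}$: a $BBB$ triangle.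
- Exactly one label lies in $U$: then the other two lie in the same coset $C_i$.
- No label lies in $U$: two labels in the same $C_i$ would put the third into $U$, so the labels lie one in each of $C_1,C_2,C_3$.

Exactly two labels in $U$ is impossible, since $U$ is closed under addition. So the $A$–$A$ edges inside one coset $C_i$ are exactly the $A$–$A$ edges lying in triangles that meet $B$; these will stay uncovered.

**Step 2: the hyperedges.** The vertex set of $\mathcal H$ is $A\cup\{b_1,b_2:b\in B\}$, with projection $\pi$ as before. The hyperedges are of three types.

- **(i)** $\{a,b_1,b_2\}$ for every edge $ab$ of $\Gamma$ with $a\in A$, $b\in B$.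
- **(ii)** $\{x,y,z\}$ for every triangle $xyz$ of $\Gamma$ whose labels lie in $C_1,C_2,C_3$, one in each.
- **(iii)** Call a 3-set $\{v,w,v+w\}\subset U\setminus\{0\}$ with $v\ne w$ a *line* of $U$. Every pair $\{v,w\}$ of $U\setminus\{0\}$ lies in exactly one line. In each line select two of its three pairs. For each selected pair fix an order $(v,w)$, and for every edge $bc$ of $\Gamma$ with $b$ of label $v$ and $c$ of label $w$ take $\{b_1,b_2,c_1\}$.

For example, for $q=8$ the set $U\setminus\{0\}$ has one element, so there are no lines and no hyperedges of type (iii). For $q=16$ there is exactly one line.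

**Step 3: counting.** The number of vertices is
$$(q-u)q+2(u-1)q=q(q+u-2)=q\Big(\frac{5q}4-2\Big)=n_q .$$
The hyperedges are pairwise distinct, because their $\pi$-images are: $A$–$B$ edges for (i), $A$–$A$–$A$ triangles for (ii), $B$–$B$ edges for (iii), each image occurring once. For each pair of distinct labels there are $q$ edges of $\Gamma$, so type (i) has
$$(q-u)(u-1)q=\frac{3q}4\Big(\frac q4-1\Big)q$$
members. For type (ii) choose $v_1\in C_1$, $v_2\in C_2$ and a vertex over $v_1$; its neighbor over $v_2$ is determined, and so is the triangle, whose third label $v_1+v_2$ is automatically in $C_3$. This gives $u^2q=q^3/16$. For type (iii) there are $\frac13\binom{u-1}2=\frac{(u-1)(u-2)}6$ lines, two pairs in each, and $q$ edges for each pair: $\frac{(u-1)(u-2)}3q$. Since $(u-1)(u-2)=\frac{q^2}{16}-\frac{3q}4+2$, the total is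
$$q\Big(\frac{3q^2}{16}-\frac{3q}4+\frac{q^2}{16}+\frac{q^2}{48}-\frac q4+\frac23\Big)=q\Big(\frac{13q^2}{48}-q+\frac23\Big)=h_q .$$
As a check, the budget is met exactly: by (2), $2T-t_A=\frac{q(q^2-3q+2)}3-\frac{q^3}{16}=h_q$. For $q=8$ we get $n_8=64$ and $h_8=48+32+0=80$; for $q=16$ we get $n_{16}=288$ and $h_{16}=576+256+32=864$.

**Step 4: the hypotheses of Lemma B.** $\Gamma$ is $C_4$-free by Lemma C(a). Each $\pi(e)$ is an edge or a triangle of $\Gamma$, so (1) of Lemma B holds. For (2) consider an edge of $\Gamma$. If it is an $A$–$B$ edge, it is contained only in $\pi(e)$ for the type (i) hyperedge it defines. If it is a $B$–$B$ edge, it is contained in $\pi(e)$ for at most the single type (iii) hyperedge defined by it. If it is an $A$–$A$ edge, it can be contained only in $\pi(e)$ with $e$ of type (ii), and it lies in only one triangle of $\Gamma$. So (2) holds.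

**Step 5: no Berge 4-cycle.** Suppose there is one. By Lemma B some triangle of $\Gamma$ with a vertex in $B$ has all three edges covered. By Step 1 there are two cases.

*Exactly one label in $U$.* The other two labels lie in one coset $C_i$. The edge joining the corresponding two vertices is an $A$–$A$ edge inside a single coset, while the only hyperedges covering $A$–$A$ edges, those of type (ii), cover edges between different cosets. So this edge is not covered, a contradiction.

*All three labels in $U$.* The labels form a line of $U$, of which only two pairs were selected. The edge of the triangle over the third pair is a $B$–$B$ edge, and only type (iii) hyperedges over selected pairs cover $B$–$B$ edges. So it is not covered, a contradiction.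

Hence $\mathcal H$ is $\mathcal BC_4$-free.

**Step 6: the constant.** As $q=2^k\to\infty$,
$$\frac{h_q}{n_q^{3/2}}\longrightarrow\frac{13/48}{(5/4)^{3/2}}=\frac{13}{48}\cdot\frac8{5\sqrt5}=\frac{13}{30\sqrt5}>\frac1{3\sqrt3},$$
the inequality having been checked in Section 2. Since $ex_3(n_q,\mathcal BC_4)\ge h_q$, this bounds the $\limsup$ from below. If Conjecture 2 held, the limit could not exceed $\frac1{3\sqrt3}$. This proves Theorem 1, and Conjecture 2 is false. $\blacksquare$

## 7. Intervals of $n$: proof of Theorem 2

**Purpose.** We pass from $n=n_q$ to nearby $n$, upward by padding and downward by averaging, without losing the small margin.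

Put $\kappa=\frac{13}{30\sqrt5}\cdot3\sqrt3=\frac{13\sqrt3}{10\sqrt5}$. Then $\kappa^2=1.69\cdot0.6=1.014>1.01384761=1.0069^2$, so $\kappa>1.0069$. By Theorem 1, $h_q=(\kappa+o(1))\frac{n_q^{3/2}}{3\sqrt3}$. All $o(1)$ terms below tend to 0 as $k\to\infty$, uniformly in $n$.

**Upward.** Let $n_q\le n\le1.004\,n_q$. Add $n-n_q$ isolated vertices to $\mathcal H$. The ratio of $h_q$ to $\frac{n^{3/2}}{3\sqrt3}$ is at least $\kappa\cdot1.004^{-3/2}+o(1)$. Now $1.004^3=1.012048\ldots<1.012237\ldots=1.0061^2$, so $1.004^{3/2}<1.0061$, and $1.0069>1.0007\cdot1.0061=1.00680427$. So the ratio exceeds $1.0007+o(1)$.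

**Downward.** Let $0.996\,n_q\le n\le n_q$. Choose an $n$-subset of the vertices uniformly at random and keep the hyperedges inside it. A given hyperedge survives with probability
$$\frac{\binom{n_q-3}{n-3}}{\binom{n_q}n}=\frac{n(n-1)(n-2)}{n_q(n_q-1)(n_q-2)}=(1+o(1))\Big(\frac n{n_q}\Big)^3 .$$
So some induced subhypergraph on $n$ vertices has at least $(1+o(1))h_q(n/n_q)^3$ hyperedges, and it is $\mathcal BC_4$-free because $\mathcal H$ is. Dividing by $\frac{n^{3/2}}{3\sqrt3}$ gives a ratio of at least $\kappa(n/n_q)^{3/2}+o(1)\ge\kappa\cdot0.996^{3/2}+o(1)$. Now $0.996^3=0.988047\ldots>0.988036=0.994^2$, so $0.996^{3/2}>0.994$, and $1.0069\cdot0.994=1.0008586$. So the ratio exceeds $1.0008+o(1)$.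

In both cases the ratio is at least $1.0005$ once $k$ is large.

**Density.** We have $n_{2q}/n_q\to4$, so for large $k$ the intervals $[0.996\,n_q,1.004\,n_q]$ are disjoint. Each contributes $\log\frac{1.004}{0.996}+o(1)$ to $\sum\frac1n$, and the number of them inside $[1,N]$ is $\frac{\log N}{\log4}+O(1)$. So the lower logarithmic density of their union is at least $\log\frac{1.004}{0.996}\big/\log4>0$. $\blacksquare$

## 8. How far the doubling of $\Gamma$ can go: Theorem 3

**Setting.** Let $S\subseteq F^*$ be arbitrary with $|S|=\beta q$. Let $B$ be the set of vertices of $\Gamma$ with label in $S$ (these are doubled), and $A$ the rest. So the number of vertices is $n=q(q-1)+\beta q^2=(1+\beta)q^2+O(q)$. Let $\mathcal H$ be any $\mathcal BC_4$-free hypergraph whose hyperedges have the forms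

- $\{a,b_1,b_2\}$ over an $A$–$B$ edge $ab$ of $\Gamma$;
- a triangle of $\Gamma$ inside $A$;
- $\{b_1,b_2,c_1\}$ over a $B$–$B$ edge $bc$ of $\Gamma$, with at most one hyperedge over each $B$–$B$ edge.

In the last form either end of the edge may play the role of $b$; the end that appears once always appears as its copy of index 1. The hypergraph of Section 6 fits this setting, with $S=U\setminus\{0\}$ and $\beta=\frac14-\frac1q$.

**Claim.** $|E(\mathcal H)|\le\big(\frac16+\frac\beta2-\frac{\beta^2}3\big)q^3+O(q^2)$, with an absolute implied constant.

The idea is to show that the budget (1) cannot be beaten by more than $O(q^2)$, and then to insert (3). Say that a hyperedge *lies over* a triangle of $\Gamma$ if it is that triangle or lies over one of its edges. By Lemma C(b) every hyperedge lies over exactly one of the $T$ triangles.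

**Step 1: triangles with at most one vertex in $B$.** A triangle inside $A$ carries at most one hyperedge, namely itself. A triangle with exactly one vertex in $B$ carries at most two, one over each of its $A$–$B$ edges: its $A$–$A$ edge could only be used by a triangle inside $A$, and the unique triangle on that edge is not inside $A$.

**Step 2: triangles with at least two vertices in $B$.** Here each edge of the triangle is $A$–$B$ or $B$–$B$ and has at most one hyperedge over it, so the triangle carries at most three. We show that only $O(q^2)$ triangles carry exactly three. For a vertex $x$ of $\Gamma$ write $x^*=x$ if $x\in A$ and $x^*=x_1$ if $x\in B$. By the form of the hyperedges, a hyperedge over an edge $xy$ contains $x^*$ and $y^*$, and contains copies of no other vertices.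

Let $\Delta$ be such a triangle carrying three hyperedges, one over each edge. It has a $B$–$B$ edge, and the hyperedge $e$ over that edge contains both copies of one of its ends. Call this end $b$, the other end $d$, and the third vertex of $\Delta$ call $c$; so $e$ lies over $bd$ and $b_1,b_2\in e$. Let $e'$ be the hyperedge over $bc$ and $e''$ the one over $cd$.

Suppose some hyperedge $f\ne e,e'$ of $\mathcal H$ contains both $b_1$ and $b_2$. Then $f\ne e''$, since $e''$ contains no copy of $b$. So $f,e',e'',e$ are four distinct hyperedges, $b_2,b_1,c^*,d^*$ are four distinct vertices, and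
$$\{b_2,b_1\}\subseteq f,\qquad\{b_1,c^*\}\subseteq e',\qquad\{c^*,d^*\}\subseteq e'',\qquad\{d^*,b_2\}\subseteq e .$$
This is a Berge 4-cycle, a contradiction. So every hyperedge containing both copies of $b$ is $e$ or $e'$, and both of these lie over $\Delta$.

Assign to each such $\Delta$ a vertex $b$ obtained in this way. If $\Delta'$ is assigned the same $b$, then some hyperedge over $\Delta'$ contains both copies of $b$; it is $e$ or $e'$, so it lies over $\Delta$, and since a hyperedge lies over only one triangle, $\Delta'=\Delta$. Hence at most $|B|\le q^2$ triangles carry three hyperedges.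

**Step 3: adding up.** Let $t_A$ be the number of triangles inside $A$. By Steps 1 and 2, (2) and (3),
$$|E(\mathcal H)|\le2T-t_A+q^2=\frac{q(q-1)(q-2)}3-t_A+O(q^2),$$
$$\frac{6t_A}q\ge(q-1)(q-2)-3|S|(q-2)+3|S|(|S|-1)-|S|(|S|-1)=(1-3\beta+2\beta^2)q^2+O(q).$$
The implied constants are absolute because $0\le\beta\le1$. Therefore
$$|E(\mathcal H)|\le q^3\Big(\frac13-\frac{1-3\beta+2\beta^2}6\Big)+O(q^2)=\Big(\frac16+\frac\beta2-\frac{\beta^2}3\Big)q^3+O(q^2),$$
which proves the claim. $\square$

**Step 4: maximizing.** Since $n^{3/2}=(1+\beta)^{3/2}q^3\big(1+O(\tfrac1q)\big)$, the claim gives $|E(\mathcal H)|\le(g(\beta)+o(1))n^{3/2}$, uniformly in $S$. It remains to maximize $g$ on $[0,1]$. By the quotient rule, after removing the positive factor $(1+\beta)^{1/2}/(1+\beta)^3$, the sign of $g'(\beta)$ is that of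
$$\Big(\frac12-\frac{2\beta}3\Big)(1+\beta)-\frac32\Big(\frac16+\frac\beta2-\frac{\beta^2}3\Big)=\frac14-\frac{11\beta}{12}-\frac{\beta^2}6=\frac{3-11\beta-2\beta^2}{12}.$$
This is decreasing on $[0,1]$, positive at $0$ and negative at $1$. So $g$ has a unique maximum on $[0,1]$, at the positive root of $2\beta^2+11\beta-3=0$, which is
$$\beta_0=\frac{\sqrt{145}-11}4=0.26039\ldots .$$
There the numerator of $g$ is $0.27426\ldots$ and the denominator is $1.41501\ldots$, so that $g(\beta_0)=0.19382\ldots$. In the construction of Theorem 1 we have $\beta=\frac14-\frac1q\to\frac14$, and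
$$g\Big(\frac14\Big)=\frac{\frac8{48}+\frac6{48}-\frac1{48}}{(5/4)^{3/2}}=\frac{13/48}{(5/4)^{3/2}}=\frac{13}{30\sqrt5}=0.19379\ldots,$$
which is the constant reached there. This proves Theorem 3. $\blacksquare$
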